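# Vanishing of the first tight Hilbert coefficient and F-rationality

## 1. Counting monomials on a cusp and on a plane with a missing monomial

Let $k$ be a field of characteristic $p>0$ and let $R=k[[t^2,t^3]]$, the power series in $t$ with no term in $t^1$. Take the ideal $Q=(t^2)$. Counting exponents gives $\ell(R/Q^{n+1})=2(n+1)$. There is no correction term, so this function does not notice the singularity.

Now enlarge the powers. Recall that for an ideal $I$ and $q=p^e$, the Frobenius power is $I^{[q]}=(a^q\mid a\in I)$. The tight closure $I^*$ is the set of $x\in R$ for which some $c\in R$, in no minimal prime of $R$, satisfies $cx^q\in I^{[q]}$ for all $q=p^e\gg0$. On the cusp we claim, for $n\ge1$,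
$$(Q^n)^*=t^{2n}k[[t]]. \tag{1.1}$$
If $w\in t^{2n}k[[t]]$, then $t^2w^q\in t^{2nq}\cdot t^2k[[t]]\subset (t^{2n})^qR$, so $c=t^2$ works. Conversely, if $cw^q\in t^{2nq}R$ for $q\gg0$, then $\operatorname{ord}(c)+q\operatorname{ord}(w)\ge 2nq$; divide by $q$ and let $q\to\infty$ to get $\operatorname{ord}(w)\ge2n$. So $R/(Q^{n+1})^*$ has basis $1,t^2,t^3,\dots,t^{2n+1}$, and
$$\ell(R/(Q^{n+1})^*)=2(n+1)-1 .$$
The correction $1$ is exactly $\ell(k[[t]]/R)$.

This is the general pattern in dimension one. Let $R$ be complete, reduced, local of dimension $1$, let $Q=(z)$ with $z$ a parameter, and let $\overline R$ be the normalization. It is finite over $R$ and is a product of discrete valuation rings, with valuations $v_j$. Then $(z^n)^*=z^n\overline R\cap R$. Indeed, choose a nonzerodivisor $c$ with $c\overline R\subset R$. If $w\in z^n\overline R\cap R$, then $cw^q\in z^{nq}c\overline R\subset z^{nq}R$. If conversely $cw^q\in z^{nq}R$ for $q\gg0$ with $c$ in no minimal prime, then $v_j(c)+qv_j(w)\ge nq\,v_j(z)$ with $v_j(c)<\infty$, so $v_j(w)\ge n v_j(z)$ for every $j$. For $n\gg0$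 we have $z^{n+1}\overline R\subset R$, hence
$$\ell(R/(Q^{n+1})^*)=\ell_R(\overline R/z^{n+1}\overline R)-\ell_R(\overline R/R)=e_0(Q)(n+1)-\ell_R(\overline R/R). \tag{1.2}$$
(Here $\ell_R(\overline R/z\overline R)=\ell(R/zR)=e_0(Q)$, because $\overline R/R$ has finite length and $z$ is a nonzerodivisor.) So the correction vanishes exactly when $R=\overline R$, that is, when $R$ is a discrete valuation ring.

Does a vanishing correction always mean that the ring is good? Try dimension two: let
$$R=k[[x^2,x^3,y,xy]]\subset\overline R=k[[x,y]],\qquad Q=(x^2,y)R .$$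
The only monomial of $\overline R$ missing from $R$ is $x$. Hence $\ell(\overline R/R)=1$ and $(x^2,y)\overline R\subset R$. We first check that $(Q^n)^*=R\cap Q^n\overline R$.

For $\subseteq$, recall that every ideal $I$ of a regular local ring $(A,\mathfrak n)$ of characteristic $p$ is tightly closed: Frobenius is flat, so $I^{[q]}:w^q=(I:w)^{[q]}$, and if $w\notin I$ then the intersection over $q\ge q_0$ of these ideals lies in $\bigcap_q\mathfrak n^{q}=0$. Thus $cw^q\in (Q^n)^{[q]}$ with $c\ne0$ forces $w\in Q^n\overline R$. For $\supseteq$, if $w\in R\cap Q^n\overline R$, then $x^2w^q\in(Q^n)^{[q]}x^2\overline R\subset (Q^n)^{[q]}$.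

Since $Q^{n+1}\overline R\subset R$, and $\overline R$ is free over $k[[x^2,y]]$ with basis $1,x$, we get
$$\ell(R/(Q^{n+1})^*)=\ell(\overline R/Q^{n+1}\overline R)-1=2\binom{n+2}2-0\cdot\binom{n+1}{1}-1 . \tag{1.3}$$
The first correction is $0$. Yet $R$ is not good: $x^3\in Q\overline R\cap R=Q^*$, while $x^3\notin Q$, because the coefficient of $x^3$ in $x^2f+yg$ is the $x$-coefficient of $f$, which is $0$ for $f\in R$. The ring also has a visible defect of depth: $x^3\notin x^2R$ but $\mathfrak m x^3\subset x^2R$, so $\operatorname{depth}R=1<2$.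

So the question is this: if we exclude that depth defect in advance by Serre's condition $S_2$, does the vanishing of the first correction, for one single $Q$, force every parameter ideal to be tightly closed? This is a conjecture of Huneke and Ma–Quy. We prove that the answer is yes, find out exactly what happens without $S_2$, and give a quantitative bound in dimension three.

## 2. Tight Hilbert coefficients, $S_2$, F-rationality, and the statements

Throughout, $(R,\mathfrak m)$ is a complete Noetherian local ring of characteristic $p>0$ and dimension $d\ge1$ (a reduced $R$ with $d=0$ is a field, and there is nothing to prove). A *parameter ideal* is an ideal $Q=(x_1,\dots,x_d)$ generated by a system of parameters. For an $\mathfrak m$-primary ideal $I$, $e_0(I)$ is the Hilbert–Samuel multiplicity.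

**Tight Hilbert coefficients.** Let $R$ be reduced and $I$ be $\mathfrak m$-primary. Then $I^*\subseteq\overline I$, the integral closure, and by Rees' theorem there is $c_0$ with $\overline{I^n}\subseteq I^{n-c_0}$ for all $n$. So $I^n\subseteq(I^n)^*\subseteq I^{n-c_0}$, and $\bigoplus_n (I^n)^*$ is a finitely generated graded module over the Rees algebra $\bigoplus_n I^n$. Therefore, for $n\gg0$,
$$\ell(R/(I^{n+1})^*)=e_0^*(I)\binom{n+d}{d}-e_1^*(I)\binom{n+d-1}{d-1}+\dots+(-1)^de_d^*(I),$$
with integers $e_i^*(I)$ and $e_0^*(I)=e_0(I)$. In Section 1: for the cusp, $e_0=2$ and $e_1^*=1$; in (1.3), $e_0=2$, $e_1^*=0$, $e_2^*=-1$. It is known that for $R$ reduced and equidimensional $\ell(R/(Q^{n+1})^*)\le e_0(Q)\binom{n+d}d$ for all $n$, hence $e_1^*(Q)\ge0$; this last inequality will also come out of our proof.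

**Condition $S_2$.** $R$ satisfies $S_2$ if $\operatorname{depth}R_P\ge\min(2,\dim R_P)$ for every prime $P$. The ring in (1.3) fails this at $P=\mathfrak m$.

**F-rational.** $R$ is F-rational if $Q^*=Q$ for every parameter ideal $Q$. Regular local rings are F-rational, as we saw; the cusp is not, by (1.1) with $n=1$.

**Theorem 1.** Let $(R,\mathfrak m)$ be complete local, reduced and $S_2$, of characteristic $p$ and dimension $d\ge1$. If $e_1^*(Q)=0$ for some parameter ideal $Q$, then $R$ is F-rational.

**Corollary.** For $R$ complete, reduced, $S_2$ with $d\ge1$, the following are equivalent: $e_1^*(Q)=0$ for some $Q$; $R$ is F-rational; $e_i^*(Q)=0$ for all $i\ge1$ and all $Q$.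

**Definition ($S_2$-ification).** Let $R$ be reduced and equidimensional with total quotient ring $\mathcal K$. Its $S_2$-ification is
$$S=\{z\in\mathcal K:\ \mathfrak cz\subseteq R\text{ for some ideal }\mathfrak c\subseteq R\text{ with }\mathfrak c=R\text{ or }\operatorname{ht}\mathfrak c\ge2\}.$$
For the ring in (1.3), $\mathfrak m\cdot x\subset R$ and $\operatorname{ht}\mathfrak m=2$, so $x\in S$. Hence $\overline R\subseteq S$; and $S$ is finite over $R$ (Section 9), so $S=k[[x,y]]$. For the two planes $k[[x,y,u,v]]/\bigl((x,y)\cap(u,v)\bigr)$, which is the ring of pairs $(f,g)\in k[[x,y]]\times k[[u,v]]$ with $f(0)=g(0)$, the whole product is multiplied into $R$ by $\mathfrak m$, so $S$ is that product. Thus $S$ need not be local. In general $S$ is a finite product of complete local rings $S_i$ (Section 9), and we call $S$ F-rational if all $S_i$ are; likewise for $\overline R$.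

**Theorem 2.** For $R$ complete local, reduced and equidimensional of characteristic $p$, $d\ge1$, the following are equivalent: (a) $e_1^*(Q)=0$ for some parameter ideal $Q$; (b) $e_1^*(Q)=0$ for every parameter ideal $Q$; (c) the $S_2$-ification $S$ of $R$ is F-rational; (d) $R_P$ is regular for all primes $P$ of height $\le1$, and the normalization $\overline R$ is F-rational.

**Proposition 2.** Let $R$ be as in Theorem 1 (complete local, reduced and $S_2$) with $d=3$. For every parameter ideal $Q$,
$$e_1^*(Q)\ \ge\ \ell\bigl(H^2_{\mathfrak m}(R)/Q\,H^2_{\mathfrak m}(R)\bigr).$$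

We use three published facts. (HH): if $A$ is an excellent local domain of characteristic $p$, every system of parameters of $A$ is a regular sequence on the absolute integral closure $A^+$, the integral closure of $A$ in an algebraic closure of its fraction field (Hochster–Huneke, *Infinite integral extensions and big Cohen–Macaulay algebras*, Ann. of Math. 1992; see also Huneke–Lyubeznik, Adv. Math. 2007). For example $k[[x]]^+$ contains all roots $x^{1/m}$, so it is far from finite. (Lazard): a homomorphism from a finitely presented module to a flat module factors through a finitely generated free module. Finally, only for the Corollary and for (c)⇒(b), (c)⇔(d) in Theorem 2: an F-rational local ring that is a homomorphic image of a Cohen–Macaulay (CM) ring is normal and CM (Hochster–Huneke, *F-regularity, test elements, and base change*, Trans. AMS 1994, Thm 4.2).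

## 3. Noether normalization and comparison with a free module of the same rank

From here to the end of Section 5, $R$ is complete local, reduced and equidimensional, and $Q=(x_1,\dots,x_d)$ is a parameter ideal. Let $k\subset R$ be a coefficient field and $A=k[[x_1,\dots,x_d]]\subset R$. Then $A$ is regular with maximal ideal $\mathfrak n=(x_1,\dots,x_d)A$, $R$ is a finite $A$-module, $\mathfrak n^nR=Q^n$, and $\ell_R=\ell_A$ on $R$-modules because $R/\mathfrak m=k$. Let $K=\operatorname{Frac}A$ and $T=k[X_1,\dots,X_d]=\operatorname{gr}_{\mathfrak n}A$.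

Let $P_1,\dots,P_s$ be the minimal primes of $R$. Each $R/P_j$ has dimension $d$ and is finite over $A$, so $A\to R/P_j$ is injective. As $R\subset\prod_jR/P_j$, the $A$-module $R$ is torsion-free. Its rank $r$ satisfies $r=e(\mathfrak n,R)=e_0(Q)$. Two facts will be used again and again.

First, for every prime $P$ of $R$,
$$\operatorname{ht}P=\operatorname{ht}(P\cap A). \tag{3.1}$$
Complete local domains are catenary, so $\operatorname{ht}(P/P_j)=d-\dim R/P$ for each $P_j\subseteq P$. Hence $\operatorname{ht}P=d-\dim R/P=d-\dim A/(P\cap A)=\operatorname{ht}(P\cap A)$.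

Second, if $\mathfrak c\subseteq A$ is an ideal with $\mathfrak c=A$ or $\operatorname{ht}\mathfrak c\ge2$, and $w\in K$, then
$$\mathfrak cw\subseteq A\ \Longrightarrow\ w\in A. \tag{3.2}$$
Write $w=u/v$ in lowest terms in the UFD $A$. Then $v$ divides every element of $\mathfrak c$. A prime factor of $v$ would put $\mathfrak c$ inside a prime of height one, so $v$ is a unit.

Here is the first thing to try, modeled on (1.2). Suppose $R\subset L$ with $L$ a free $A$-module of rank $r$, the same rank as $R$, and $R\cap\mathfrak n^nL\subseteq(Q^n)^*$ for all $n$. Put $C=L/R$, a torsion module. The exact sequence $0\to R/(R\cap\mathfrak n^{n+1}L)\to L/\mathfrak n^{n+1}L\to C/\mathfrak n^{n+1}C\to0$ gives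
$$\ell(R/(Q^{n+1})^*)\le r\binom{n+d}{d}-\ell_A(C/\mathfrak n^{n+1}C).$$
If $C_{\mathfrak q}\ne0$ for some height-one prime $\mathfrak q$, the last length grows like a positive multiple of $n^{d-1}$, and $e_1^*(Q)>0$. So $e_1^*(Q)=0$ forces $C$ to vanish in codimension one, and then $S_2$ should force $C=0$, so that $R=L$ is CM. On the cusp, $L=k[[t]]$ works and $C=k$.

The argument stops at the existence of $L$. If $L$ is to be a finite torsion-free ring extension of $R$ of rank $r$, it lies inside $R\otimes_AK$; when $R$ is a normal domain this forces $L=R$, and if $R$ is not CM, then it is not free. Flatness theorems will supply a free module $F\supset R$ that detects tight closure, but with a rank $N$ over which we have no control. If $N>r$, then $F/R$ has rank $N-r>0$, the length $\ell(F/\mathfrak n^{n+1}F)$ has the wrong leading term, and looking at $F/R$ in codimension one is not enough. A small module shows this. Let $A=k[[x,y]]$ and $M=A\cdot(x,y)\subset F=A^2$. At a prime of height $\le1$ one of $x,y$ is a unit, so $F/M$ is free there. Nevertheless $f\cdot(x,y)\in\mathfrak n^{n+1}F$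 if and only if $f\in\mathfrak n^n$, so
$$\ell\bigl(M/(M\cap\mathfrak n^{n+1}F)\bigr)=\ell(A/\mathfrak n^n)=\binom{n+1}{2}=\binom{n+2}2-1\cdot\binom{n+1}1 .$$
The second coefficient is $1$. What sees it is the order of vanishing of the vector $(x,y)$ at the closed point. For a submodule of rank $r$, the corresponding vector lives in $\bigwedge^rF$, and its order will be the lower bound for $e_1^*(Q)$.

## 4. A free module that detects tight closure

**Lemma 1.** There are a finitely generated free $A$-module $F$ and an injective $A$-linear map $R\hookrightarrow F$ such that $R\cap\mathfrak n^nF\subseteq(Q^n)^*$ for all $n$.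

*Proof.* Let $B_j=(R/P_j)^+$ and $B=\prod_jB_j$. Then $R\to B$ is injective. Since $A\subset R/P_j$ is finite, $B_j$ is an absolute integral closure of $A$. The ring $A$ is excellent, so by (HH) every part of a system of parameters of $A$ is a regular sequence on $B$.

**Step 1: $B$ is flat over $A$.** This is what lets us use Lazard's theorem. We show $\operatorname{Tor}^A_i(N,B)=0$ for all finitely generated $N$ and all $i\ge1$, by descending induction on $i$. It holds for $i>d$, since $A$ is regular of dimension $d$. For a given $i$, a prime filtration of $N$ reduces us to $N=A/P$, with $\operatorname{ht}P=h$. As $A$ is CM, we can choose $y_1,\dots,y_h\in P$ that form part of a system of parameters. Then $P$ is a minimal prime of $(y)=(y_1,\dots,y_h)$, hence an associated prime of $A/(y)$, and there is an exact sequence $0\to A/P\to A/(y)\to N'\to0$. It yields the exact sequence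
$$\operatorname{Tor}_{i+1}(N',B)\to\operatorname{Tor}_i(A/P,B)\to\operatorname{Tor}_i(A/(y),B).$$
The left term is $0$ by induction. For the right term, the Koszul complex on $y$ resolves $A/(y)$, and after tensoring with $B$ it still has no homology in positive degrees, because $y$ is regular on $B$. So the middle term is $0$.

**Step 2: construct $F$.** The $A$-module $R$ is finitely presented, so by Lazard $R\to B$ factors as $R\to F\to B$ with $F$ finitely generated and free over $A$. Since the composite is injective, so is $R\to F$. An element of $R\cap\mathfrak n^nF$ is sent into $\mathfrak n^nB=Q^nB$.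

**Step 3: if $x\in R$ and $x\in Q^nB$, then $x\in(Q^n)^*$.** This converts the information in $B$ into tight closure. Fix $j$ and put $D=R/P_j$. The image of $x$ in $B_j$ is a combination of elements of $Q^n$ with finitely many coefficients in $B_j$. Adjoin these coefficients to $D$. We obtain a module-finite domain extension $D'\supseteq D$ and an equation $x=\sum a_is_i$ with $a_i\in Q^n$, $s_i\in D'$.

There is a $D$-linear map $\theta:D'\to D$ with $\theta(1)\ne0$: take a $\operatorname{Frac}D$-linear functional on $D'\otimes_D\operatorname{Frac}D$ that does not kill $1$, and clear denominators on a finite generating set of $D'$. Apply $\theta$ to $x^q=\sum a_i^qs_i^q$. This gives $\theta(1)x^q=\sum a_i^q\theta(s_i^q)\in(Q^n)^{[q]}D$ for all $q$. Lifting $\theta(1)$, we find $c_j\in R\setminus P_j$ with $c_jx^q\in(Q^n)^{[q]}+P_j$ for all $q$.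

Now glue. Pick $d_j\in\bigl(\bigcap_{i\ne j}P_i\bigr)\setminus P_j$ (with $d_1=1$ if $s=1$). Since $R$ is reduced, $d_jP_j\subseteq\bigcap_iP_i=0$. Put $c=\sum_jc_jd_j$. Then $cx^q\in(Q^n)^{[q]}$ for all $q$, and $c\equiv c_id_i\not\equiv0$ modulo $P_i$ for each $i$. So $x\in(Q^n)^*$. $\square$

For the two rings of Section 1 one can take $F=\overline R$, with $A=k[[t^2]]$ and $A=k[[x^2,y]]$ respectively: we computed there that $R\cap\mathfrak n^n\overline R=(Q^n)^*$ for $n\ge 1$. From now on only the conclusion of Lemma 1 is used.

## 5. The order of the Plücker vector bounds $e_1^*$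

Fix $R\subset F\cong A^N$ as in Lemma 1. The space $R\otimes_AK$ has dimension $r$ inside $F\otimes K=K^N$. Let $\mathcal D\subset\bigwedge^rF$ be the $A$-submodule generated by all $y_1\wedge\dots\wedge y_r$ with $y_i\in R$. It is finitely generated (use generators of $R$), nonzero, and contained in the line $\bigwedge^r_K(R\otimes K)$.

Pick a nonzero $\beta_0$ on that line. Then $\mathcal D=\mathfrak b\beta_0$ with $\mathfrak b\subset K$ a finitely generated nonzero $A$-submodule. Since $A$ is a UFD, we can take out the greatest common divisor: $\mathfrak b=g\mathfrak a$, where $\mathfrak a\subseteq A$ is an ideal whose generators have no common prime factor. Height-one primes of $A$ are principal, so $\mathfrak a=A$ or $\operatorname{ht}\mathfrak a\ge2$. With $\beta=g\beta_0$,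
$$\mathcal D=\mathfrak a\beta,\qquad \mathfrak a=A\ \text{ or }\ \operatorname{ht}\mathfrak a\ge2. \tag{5.1}$$
By (3.2), applied to each coordinate of $\beta$, we have $\beta\in\bigwedge^rF$. Also, $\beta$ is unique up to a unit: if $\mathfrak a\beta=\mathfrak a'\beta'$ with $\beta'=\frac uv\beta$ in lowest terms, then $v\mathfrak a=u\mathfrak a'$, so $u$ divides every element of $\mathfrak a$ and $v$ every element of $\mathfrak a'$, hence both are units.

**Definition.** $b=\max\{j:\beta\in\mathfrak n^j\bigwedge^rF\}$, the order of the Plücker vector $\beta$.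

On the cusp, with $x=t^2$ and $F=k[[t]]=A\oplus At$, the ring $R$ has $A$-basis $1,t^3=x\cdot t$. So $\mathcal D$ is generated by $1\wedge t^3=x\,(1\wedge t)$; here $\mathfrak a=A$, $\beta=x(1\wedge t)$, $b=1=e_1^*(Q)$. For the ring in (1.3), put $u=x^2$ and $F=A\oplus Ax$. The $A$-module $R$ is generated by $1$, $x^3=u\cdot x$ and $xy=y\cdot x$, so $\mathcal D=(u,y)\,(1\wedge x)$. Here $\mathfrak a=(u,y)$ has height $2$, $\beta=1\wedge x$ and $b=0=e_1^*(Q)$. The factor $\mathfrak a$ absorbs what happens in codimension two. For $A\cdot(x,y)\subset A^2$, the same recipe gives $\beta=(x,y)$ and $b=1$.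

**Proposition 1.** $e_1^*(Q)\ge b\ (\ge0)$.

*Proof.* **Step 1: pass to a graded module.** This turns a question about lengths into one about Hilbert functions over the polynomial ring $T$. Put $R_n=R\cap\mathfrak n^nF$ and
$$G=\bigoplus_nR_n/R_{n+1}\subset\operatorname{gr}_{\mathfrak n}F=T^N .$$
Since $\mathfrak nR_n\subset R_{n+1}$, this is a graded $T$-submodule, finitely generated because $T$ is Noetherian, and torsion-free. By Lemma 1,
$$\ell(R/(Q^{n+1})^*)\le\ell_A(R/R_{n+1})=\sum_{i\le n}\dim_kG_i=:P(n). \tag{5.2}$$
By Artin–Rees, $\mathfrak n^nR\subseteq R_n\subseteq\mathfrak n^{n-c_1}R$ for some $c_1$. So $P(n)\sim rn^d/d!$, and therefore $\operatorname{rank}_TG=r$.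

**Step 2: every wedge of $r$ elements of $G$ is a multiple of the leading form $\beta^*$.** This is how $\beta$ enters. In this step, $u^*$ denotes the leading form of a nonzero element $u$ of a free $A$-module. As $T$ is a domain, $(au)^*=a^*u^*$ for $0\ne a\in A$. Let $p_i\in G_{n_i}$ be the class of $y_i\in R_{n_i}$, $1\le i\le r$. Then $y_1\wedge\dots\wedge y_r\in\mathfrak n^{\sum n_i}\bigwedge^rF$, and its class in degree $\sum n_i$ of $\operatorname{gr}(\bigwedge^rF)=\bigwedge^r_T\operatorname{gr}F$ is $p_1\wedge\dots\wedge p_r$. On the other hand, $y_1\wedge\dots\wedge y_r=a\beta$ with $a\in\mathfrak a$. If the class is nonzero, it is the leading form of $a\beta$, which is $a^*\beta^*$. So $p_1\wedge\dots\wedge p_r$ is $0$ or $a^*\beta^*$, and lies in $T\beta^*$ in all cases. By multilinearity this holds for arbitrary $p_i\in G$.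

**Step 3: project to $T^r$.** This restores equal ranks. Choose an $r$-subset $I$ of $\{1,\dots,N\}$ with $h:=(\beta^*)_I\ne0$; this is a form of degree $b$. Let $\pi:T^N\to T^r$ be the projection to the coordinates in $I$. Since $\det(\pi p_1,\dots,\pi p_r)=(p_1\wedge\dots\wedge p_r)_I$, Step 2 gives
$$\det(\pi p_1,\dots,\pi p_r)\in hT\quad\text{for all }p_i\in G. \tag{5.3}$$
As $G$ has rank $r$, there are homogeneous $p_i\in G$ with $p_1\wedge\dots\wedge p_r\ne0$. This wedge equals some $a^*\beta^*$, and its $I$-coordinate $a^*h$ is nonzero. So $\pi$ is injective on $G\otimes\operatorname{Frac}T$, and, $G$ being torsion-free, on $G$. Put $G'=\pi(G)\cong G$ (as graded modules) and $N'=T^r/G'$, a graded torsion module.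

**Step 4: bound $N'$ in codimension one.** Let $f$ be an irreducible factor of $h$; it is again a form. Over the discrete valuation ring $T_{(f)}$, the module $G'_{(f)}$ is free of rank $r$, and by elementary divisors $\ell(N'_{(f)})$ is the $f$-order of the determinant of a basis. Elements of $G'_{(f)}$ are elements of $G'$ divided by units of $T_{(f)}$, so by (5.3)
$$\ell(N'_{(f)})\ge\operatorname{ord}_f(h). \tag{5.4}$$

**Step 5: read off the second coefficient.** The graded module $N'$ has a finite filtration with quotients $(T/\mathfrak p)(-m)$, $\mathfrak p$ homogeneous primes, all nonzero because $N'$ is torsion. Quotients with $\operatorname{ht}\mathfrak p\ge2$ contribute $O(n^{d-2})$ to $\sum_{i\le n}\dim N'_i$. A prime $\mathfrak p=(f)$ of height one occurs exactly $\ell(N'_{(f)})$ times, as one sees by localizing, and since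
$$\sum_{i\le n}\dim(T/f)_i=\binom{n+d}d-\binom{n-\deg f+d}d=\deg f\binom{n+d-1}{d-1}+O(n^{d-2}),$$
each occurrence contributes $\deg f\binom{n+d-1}{d-1}+O(n^{d-2})$; the shift by $m$ only changes the error term. (For $d=1$, read $O(n^{d-2})$ as $0$ for $n\gg0$: then $f=X_1$ up to a scalar, each copy contributes $1$, and there are no primes of height $\ge2$.) Hence $\sum_{i\le n}\dim N'_i=\epsilon\binom{n+d-1}{d-1}+O(n^{d-2})$ with
$$\epsilon=\sum_{(f)}\ell(N'_{(f)})\deg f\ \ge\ \sum_{f\mid h}\operatorname{ord}_f(h)\deg f=\deg h=b .$$
From $0\to G'\to T^r\to N'\to0$ we get $P(n)=r\binom{n+d}d-\epsilon\binom{n+d-1}{d-1}+O(n^{d-2})$. As $r=e_0(Q)$, comparison with (5.2) gives $e_1^*(Q)\ge\epsilon\ge b$. $\square$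

So the vanishing of $e_1^*(Q)$ gives $b=0$, and this produces the rank-$r$ free module that was missing in Section 3, as far as codimension one is concerned.

**Lemma 2.** If $b=0$, there is an injective $A$-linear map $\pi_I:R\to A^r$, the restriction of a coordinate projection $F\to A^r$, whose cokernel vanishes at all primes of $A$ of height $\le1$.

*Proof.* Since $\beta\notin\mathfrak n\bigwedge^rF$, some coordinate $\beta_I$ is a unit. Let $\pi_I:F\to A^r$ be the corresponding projection. For $y_i\in R$ we have $\det(\pi_Iy_1,\dots,\pi_Iy_r)=(y_1\wedge\dots\wedge y_r)_I$, and by (5.1) these elements generate $\mathfrak a\beta_I=\mathfrak a\ne0$. So $\pi_I$ is injective on $R\otimes K$, hence on $R$. If $\operatorname{ht}\mathfrak q\le1$, then $\mathfrak a\not\subseteq\mathfrak q$, so one of these determinants is a unit in $A_{\mathfrak q}$, and $\pi_I(R)_{\mathfrak q}=A^r_{\mathfrak q}$. $\square$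

## 6. In a Cohen–Macaulay ring one tightly closed parameter ideal suffices

**Lemma 3.** Let $S$ be a CM local ring of characteristic $p$, and suppose $Q=(x_1,\dots,x_d)$ is a parameter ideal with $Q^*=Q$. Then $S$ is F-rational.

*Proof.* In $S$ every system of parameters is a regular sequence in any order. We need three colon formulas.

**Step 1: colons of powers.** For $0\le c_i<a_i$,
$$(x_1^{a_1},\dots,x_d^{a_d}):x_1^{c_1}\cdots x_d^{c_d}=(x_1^{a_1-c_1},\dots,x_d^{a_d-c_d}). \tag{6.1}$$
Take the colon one variable at a time. If $x_i^{c}u=x_i^{a}w+(\text{element of the ideal } J_i\text{ of the other powers})$, then $x_i^{c}(u-x_i^{a-c}w)\in J_i$, and $x_i^{c}$ is a nonzerodivisor modulo $J_i$, so $u\in x_i^{a-c}S+J_i$. The other inclusion is clear.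

**Step 2: the colon by $Q$.** Put $Q_t=(x_1^t,\dots,x_d^t)$ and $x=x_1\cdots x_d$. For $t\ge2$,
$$Q_t:Q=Q_t+x^{t-1}S. \tag{6.2}$$
By (6.1), $Q_t:Q=\bigcap_i(Q_t:x_i)=\bigcap_i(Q_t+x_i^{t-1}S)$. Put $g=(x_1\cdots x_i)^{t-1}$; it suffices to show $(Q_t+gS)\cap(Q_t+x_{i+1}^{t-1}S)=Q_t+gx_{i+1}^{t-1}S$ for $1\le i<d$. If $gw\in Q_t+x_{i+1}^{t-1}S=(x_1^t,\dots,x_i^t,x_{i+1}^{t-1},x_{i+2}^t,\dots,x_d^t)$, then (6.1) gives $w\in(x_1,\dots,x_i,x_{i+1}^{t-1},x_{i+2}^t,\dots,x_d^t)$. Since $gx_j\in Q_t$ for $j\le i$, we get $gw\in Q_t+gx_{i+1}^{t-1}S$. The other inclusion is clear.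

**Step 3: the determinant colon.** Let $J=(y_1,\dots,y_d)\supseteq Q_t$ be a parameter ideal, $x_i^t=\sum_ja_{ij}y_j$ and $\Delta=\det(a_{ij})$. Then
$$Q_t:\Delta=J. \tag{6.3}$$
The matrix $(a_{ij})$ induces a map of Koszul resolutions from that of $S/Q_t$ to that of $S/J$, which covers $S/Q_t\to S/J$ and is multiplication by $\Delta$ in degree $d$. Applying $\operatorname{Hom}(-,S)$ identifies $\operatorname{Ext}^d(S/J,S)\to\operatorname{Ext}^d(S/Q_t,S)$ with the map $S/J\xrightarrow{\ \Delta\ }S/Q_t$. From $0\to J/Q_t\to S/Q_t\to S/J\to0$, its kernel is a quotient of $\operatorname{Ext}^{d-1}(J/Q_t,S)$, which is $0$ since $J/Q_t$ has finite length and $\operatorname{depth}S=d$. So $S/J\xrightarrow{\Delta}S/Q_t$ is well defined and injective, which is (6.3).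

**Step 4: every $Q_t$ is tightly closed.** Suppose $Q_t^*\ne Q_t$; then $t\ge2$. Pick $u\in Q_t^*\setminus Q_t$ whose class lies in the socle of $S/Q_t$. Then $u\in Q_t:Q$, so by (6.2) $u\equiv x^{t-1}v$ modulo $Q_t$, and $x^{t-1}v\in Q_t^*$. So for some $c$ in no minimal prime, $cx^{(t-1)q}v^q\in(x_1^{tq},\dots,x_d^{tq})$ for $q\gg0$, and (6.1) gives $cv^q\in(x_1^q,\dots,x_d^q)=Q^{[q]}$. Hence $v\in Q^*=Q$, and $u\in x^{t-1}Q+Q_t=Q_t$, a contradiction.

**Step 5: every parameter ideal is tightly closed.** Let $J=(y_1,\dots,y_d)$ be a parameter ideal, and choose $t$ with $Q_t\subset J$ and $\Delta$ as in Step 3. If $u\in J^*$, then $cu^q\in J^{[q]}$ for $q\gg0$. From $x_i^{tq}=\sum_ja_{ij}^qy_j^q$ and Cramer's rule, $\Delta^qJ^{[q]}\subseteq Q_t^{[q]}$. So $c(\Delta u)^q\in Q_t^{[q]}$ for $q\gg0$, whence $\Delta u\in Q_t^*=Q_t$, and $u\in J$ by (6.3). $\square$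

## 7. Why $S_2$ rings with $e_1^*(Q)=0$ are F-rational

*Proof of Theorem 1.* **Step 0: $R$ is equidimensional.** This makes Sections 3–5 applicable; it uses only that $R$ is reduced and $S_2$. Suppose not. Let $\mathfrak a_1$ be the intersection of the minimal primes $\mathfrak p$ with $\dim R/\mathfrak p=d$, and $\mathfrak a_2$ the intersection of the others. Then $\mathfrak a_1\cap\mathfrak a_2=0$. Let $P$ be a minimal prime of $\mathfrak a_1+\mathfrak a_2$. It contains minimal primes $\mathfrak p_1,\mathfrak p_2$ of the two kinds, so $P$ is not minimal in $R$. Consider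
$$0\to R_P\to(R/\mathfrak a_1)_P\oplus(R/\mathfrak a_2)_P\to(R/(\mathfrak a_1+\mathfrak a_2))_P\to0 .$$
The right-hand term is nonzero of finite length. Both middle summands are nonzero and reduced, so their associated primes are minimal; as $P$ is not minimal over $\mathfrak a_1$ or $\mathfrak a_2$, the middle term has depth $\ge1$. Therefore $H^0$ of the right-hand term embeds into $H^1_{PR_P}(R_P)$, which is thus nonzero, and $\operatorname{depth}R_P\le1$. By $S_2$, $\operatorname{ht}P=1$. So $\operatorname{ht}(P/\mathfrak p_i)=1$ for $i=1,2$, and, complete local domains being catenary, $\dim R/\mathfrak p_1=\dim R/P+1=\dim R/\mathfrak p_2$, a contradiction.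

**Step 1: transfer $S_2$ to $A$.** We claim
$$\operatorname{depth}_{A_{\mathfrak q}}R_{\mathfrak q}\ge2\quad\text{for primes }\mathfrak q\subset A\text{ of height}\ge2. \tag{7.1}$$
This depth is $\operatorname{grade}(\mathfrak qR_{\mathfrak q},R_{\mathfrak q})=\min\{\operatorname{depth}R_P:P\cap A=\mathfrak q\}$. For such $P$, (3.1) gives $\operatorname{ht}P=\operatorname{ht}\mathfrak q\ge2$, so $\operatorname{depth}R_P\ge2$ by $S_2$.

**Step 2: $R$ is CM.** By Proposition 1, $0=e_1^*(Q)\ge b\ge0$, so $b=0$. Take $\pi_I:R\hookrightarrow A^r$ from Lemma 2, and let $C$ be its cokernel. If $C\ne0$, let $\mathfrak q$ be an associated prime of $C$. Then $\operatorname{ht}\mathfrak q\ge2$, $\operatorname{depth}C_{\mathfrak q}=0$ and $\operatorname{depth}A^r_{\mathfrak q}\ge2$, so $\operatorname{depth}R_{\mathfrak q}=1$, contrary to (7.1). So $R\cong A^r$ is free over $A$, that is, $R$ is CM.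

**Step 3: $Q^*=Q$.** A single extra element in $Q^*$ would lower the length by a multiple of $n^{d-1}$. Suppose $y\in Q^*\setminus Q$, say $cy^q\in Q^{[q]}$ for $q\gg0$. For $z\in Q^n$ we get $c(yz)^q\in Q^{[q]}(Q^n)^{[q]}=(Q^{n+1})^{[q]}$, so $yQ^n\subseteq(Q^{n+1})^*$. Since $R$ is $A$-free,
$$Q^n/Q^{n+1}=R\otimes_A\mathfrak n^n/\mathfrak n^{n+1}=R/Q\otimes_kT_n .$$
The image of $y\mathfrak n^n$ here is $\bar y\otimes T_n$ with $0\ne\bar y\in R/Q$, of dimension $\binom{n+d-1}{d-1}$. As $\ell(R/Q^{n+1})=r\binom{n+d}d$ and $r=e_0(Q)$,
$$\ell(R/(Q^{n+1})^*)\le e_0(Q)\binom{n+d}d-\binom{n+d-1}{d-1}\quad\text{for all }n,$$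
so $e_1^*(Q)\ge1$, a contradiction.

**Step 4: from $Q$ to all parameter ideals.** $R$ is CM and $Q^*=Q$, so $R$ is F-rational by Lemma 3. $\blacksquare$

*Proof of the Corollary.* The third condition implies the first, and Theorem 1 says that the first implies the second. Let $R$ be F-rational and $Q$ any parameter ideal, with its ring $A$.

**Step 1: $R$ is $A$-free.** $R$ is complete, so it is an image of a regular ring; by Hochster–Huneke (Thm 4.2 quoted in Section 2) it is CM, hence free over the regular ring $A$.

**Step 2: powers of $\mathfrak n$ are intersections of parameter ideals.** For $n\ge1$,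
$$\mathfrak n^n=\bigcap_a(x_1^{a_1},\dots,x_d^{a_d})A,\qquad a_i\ge1,\ \sum a_i=n+d-1. \tag{7.2}$$
Both sides are monomial ideals, so we compare monomials. A monomial $x_1^{b_1}\cdots x_d^{b_d}$ is outside the right-hand side if and only if some such $a$ has $a_i\ge b_i+1$ for all $i$, which is possible if and only if $\sum(b_i+1)\le n+d-1$, that is, $\sum b_i\le n-1$.

**Step 3: powers of $Q$ are tightly closed.** The intersection in (7.2) is finite, so by flatness the same equality holds in $R$. The ideals $(x_1^{a_1},\dots,x_d^{a_d})R$ are parameter ideals, hence tightly closed, and $(Q^n)^*$ lies in each of them. So $(Q^n)^*=Q^n$, $\ell(R/(Q^{n+1})^*)=\ell(R/Q^{n+1})=e_0(Q)\binom{n+d}d$, and $e_i^*(Q)=0$ for all $i\ge1$. $\square$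

## 8. The $S_2$-ification as a finite ring

Now drop $S_2$: let $R$ be complete local, reduced and equidimensional, $Q$ a parameter ideal with its $A$ as in Section 3. Since $R$ is $A$-torsion-free and $R\otimes_AK$ is a finite-dimensional $K$-algebra, in which nonzerodivisors are units, $\mathcal K=R\otimes_AK$ is the total quotient ring. The set $S$ of Section 2 is a ring: if $\mathfrak cz\subseteq R$ and $\mathfrak c'z'\subseteq R$, then $\mathfrak c\mathfrak c'$ multiplies $z+z'$ and $zz'$ into $R$. We need the following.

*Ideals of $A$ suffice.* In the definition of $S$ one may use only $\mathfrak c=\mathfrak c_AR$ with $\mathfrak c_A\subseteq A$ equal to $A$ or of height $\ge2$. By (3.1) the extension of such an ideal again has height $\ge2$ or is $R$. Conversely, if $\mathfrak c\subset R$ has height $\ge2$ and $\mathfrak q$ is a minimal prime of $\mathfrak c\cap A$, then, $R/\mathfrak c$ being finite over $A/(\mathfrak c\cap A)$, some prime $P\supseteq\mathfrak c$ lies over $\mathfrak q$, so $\operatorname{ht}\mathfrak q=\operatorname{ht}P\ge2$.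

*$S$ is finite.* Clearing denominators, choose a free $A$-module $L$ with $R\subset L\subset\mathcal K$. If $\mathfrak cz\subseteq R\subset L$ with $\mathfrak c\subseteq A$ as above, then (3.2) applied to the coordinates of $z$ gives $z\in L$. So $S\subset L$ is a finite $A$-module and a finite ring extension of $R$. Multiplying the ideals $\mathfrak c$ for finitely many generators of $S$, we see that $\operatorname{Ann}_A(S/R)$ has height $\ge2$ or is $A$; the same holds for $\operatorname{Ann}_R(S/R)$.

*Structure of $S$.* Being finite over the complete local ring $R$, $S$ is a finite product of complete local rings $S_i$. They are reduced and $A$-torsion-free. So nonzero elements of $A$ lie in no minimal prime of $S_i$, and $A$ embeds in $S_i/\mathfrak p$ for each minimal prime $\mathfrak p$ of $S_i$: each $S_i$ is equidimensional of dimension $d$. Minimal primes of $S$ meet $A$ in $0$, so they are contracted from $\mathcal K=S\otimes_AK$; hence they contract to minimal primes of $R$. Note that $QS_i$ is a parameter ideal of $S_i$, and $\operatorname{rank}_AS=r$.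

## 9. The classification without $S_2$

*Proof of Theorem 2.*

**(a)⇒(c).** Let $e_1^*(Q)=0$, with $A$, $F$, $\beta$ as before. By Proposition 1, $b=0$; take $\pi_I$ from Lemma 2.

We first show that $S$ is free over $A$. Extend $R\subset F$ to $\mathcal K\subset F\otimes K$. If $z\in S$ and $\mathfrak cz\subseteq R\subset F$ with $\mathfrak c\subseteq A$ of height $\ge2$ or equal to $A$, then $z\in F$ by (3.2). So $R\subset S\subset F$, and $\pi_I$ maps $S$ into $A^r$, injectively because $\pi_I$ gives an isomorphism $\mathcal K\cong K^r$. It is onto: let $z\in A^r$, and write $z=\pi_I(w)$ with $w\in\mathcal K$. The ideal $\mathfrak c=\operatorname{Ann}_A(A^r/\pi_I(R))$ has height $\ge2$ or is $A$, by Lemma 2, and $\pi_I(\mathfrak cw)=\mathfrak cz\subseteq\pi_I(R)$. By injectivity $\mathfrak cw\subseteq R$, so $w\in S$. Thus $S\cong A^r$. Each $S_i$, a direct summand of $S$, is $A$-free, hence CM.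

Next we show that tight closure in $S$ restricts to tight closure in $R$:
$$R\cap(Q^nS)^*\subseteq(Q^n)^*. \tag{9.1}$$
Let $x\in R$ with $cx^q\in(Q^n)^{[q]}S$ for $q\gg0$, $c$ in no minimal prime of $S$. As $S$ is reduced, $c$ is a nonzerodivisor, hence a unit in $\mathcal K$; so $S/cS$ is $A$-torsion and there is $0\ne a\in A\cap cS$. Then $ax^q\in(Q^n)^{[q]}S$ for $q\gg0$. Take $0\ne f\in A$ with $fS\subset R$. Then $fa\,x^q\in(Q^n)^{[q]}fS\subseteq(Q^n)^{[q]}$, and $fa\ne0$ lies in no minimal prime of $R$. This proves (9.1).

Finally, $QS$ is tightly closed. Suppose $y\in(QS)^*\setminus QS$. Then $y\mathfrak n^n\subseteq(Q^{n+1}S)^*$ as in Step 3 of Section 7, so with $W=y\mathfrak n^n+\mathfrak n^{n+1}S$, (9.1) gives $(Q^{n+1})^*\supseteq R\cap W$ and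
$$\ell(R/(Q^{n+1})^*)\le\ell_A(S/W)=r\binom{n+d}d-\binom{n+d-1}{d-1},$$
because $\mathfrak n^nS/\mathfrak n^{n+1}S=S/\mathfrak nS\otimes_kT_n$ and $\bar y\ne0$ in $S/\mathfrak nS$. So $e_1^*(Q)\ge1$, a contradiction. Hence $(QS)^*=QS$, and therefore each $QS_i$ is tightly closed in $S_i$ (put a multiplier $c_i$ for $S_i$ in the $i$-th component, $1$ in the others, and extend an element of $(QS_i)^*$ by $0$). By Lemma 3 each $S_i$ is F-rational.

**(c)⇒(b).** Let $Q$ be any parameter ideal, with its $A$; the ring $S$ does not depend on this choice. Each $S_i$ is F-rational, hence CM by Hochster–Huneke, hence $A$-free; so $S$ is $A$-free of rank $r$. By (7.2), flatness, and F-rationality of the $S_i$, we get $(Q^nS)^*=Q^nS$ exactly as in the Corollary. An element of $R$ in no minimal prime of $R$ is in no minimal prime of $S$, since the latter contract to minimal primes of $R$; so $(Q^n)^*\subseteq R\cap(Q^nS)^*=R\cap Q^nS$. Hence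
$$\ell(R/(Q^n)^*)\ge\ell_A(S/\mathfrak n^nS)-\ell_A\bigl((S/R)/\mathfrak n^n(S/R)\bigr)=r\binom{n-1+d}d-O(n^{d-2}),$$
because $\dim S/R\le d-2$ (and $S=R$ if $d=1$, when the error term is $0$). So $e_1^*(Q)\le0$. By Proposition 1, $e_1^*(Q)\ge0$.

**(b)⇒(a)** is trivial.

**(c)⇒(d).** By Hochster–Huneke each $S_i$ is a normal local ring, so a normal domain. Thus $S$ is integrally closed in $\mathcal K$, and it is integral over $R$; so $S=\overline R$, and $\overline R$ is F-rational. If $\operatorname{ht}P\le1$, then $\operatorname{Ann}_R(S/R)\not\subseteq P$, so $R_P=S_P$ is a normal local ring of dimension $\le1$, hence regular.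

**(d)⇒(c).** $\overline R$ is finite over $R$. Let $\operatorname{ht}P\le1$. Then $R_P$ is a regular local ring, hence a normal domain, so $P$ contains only one minimal prime $\mathfrak p$ of $R$. Localizing $\mathcal K=\prod_j\operatorname{Frac}(R/P_j)$ at $P$ kills the factors with $P_j\not\subseteq P$ and leaves $\operatorname{Frac}(R/\mathfrak p)=\operatorname{Frac}R_P$. So $\overline R_P$ is integral over $R_P$ inside $\operatorname{Frac}R_P$, and $\overline R_P=R_P$. Hence $\operatorname{Ann}_R(\overline R/R)$ has height $\ge2$ or is $R$, and $\overline R\subseteq S$. Conversely, $S$ is integral over $R$ in $\mathcal K$, so $S\subseteq\overline R$. Thus $S=\overline R$ is F-rational. $\blacksquare$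

If $R$ is $S_2$ (and so equidimensional, by Step 0 of Section 7), then $S=R$. Otherwise an associated prime $\mathfrak q\subset A$ of $S/R$ has height $\ge2$; since $S_{\mathfrak q}$ is torsion-free, $H^0_{\mathfrak q}((S/R)_{\mathfrak q})\ne0$ embeds into $H^1_{\mathfrak q}(R_{\mathfrak q})$, so $\operatorname{depth}R_{\mathfrak q}\le1$, against (7.1). So Theorem 2 contains Theorem 1. And the $S_2$ hypothesis cannot be dropped: for $R=k[[x^2,x^3,y,xy]]$ we have $S=\overline R=k[[x,y]]$, which is regular, so $e_1^*(Q)=0$ for every $Q$, although $R$ is not F-rational by Section 1.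

## 10. Dimension three: a lower bound by local cohomology

*Proof of Proposition 2.* By Step 0 of Section 7, $R$ is equidimensional, so Proposition 1 and (7.1) apply, with $d=3$. Write $M^\vee=\operatorname{Hom}_A(M,A)$. The plan is to show that the order $b$ is at least the number of columns of a syzygy matrix, and that this number is the right-hand side.

**Step 1: a short presentation of $R$.** Dualizing a finite free presentation of a finitely generated module $M$ exhibits $M^\vee$ as the kernel of a map between free modules, with torsion-free image; so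
$$\operatorname{depth}(M^\vee)_{\mathfrak q}\ge\min(2,\operatorname{ht}\mathfrak q)\quad\text{whenever }(M^\vee)_{\mathfrak q}\ne0. \tag{10.1}$$
The module $R$ is reflexive: $R\to R^{\vee\vee}$ is injective, as $R$ is torsion-free, and an isomorphism at primes of height $\le1$, where $R$ is free. If its cokernel were nonzero, an associated prime $\mathfrak q$ of it would have height $\ge2$, and, $R^{\vee\vee}_{\mathfrak q}$ being torsion-free, we would get $H^1_{\mathfrak q}(R_{\mathfrak q})\ne0$, against (7.1).

By (10.1), $\operatorname{depth}R^\vee\ge2$, so $\operatorname{pd}_AR^\vee\le1$. Take a minimal resolution $0\to A^s\xrightarrow{\Phi}A^{r+s}\to R^\vee\to0$, with the entries of $\Phi$ in $\mathfrak n$. Dualizing, with $M=(A^{r+s})^\vee$, we get the exact sequence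
$$0\to R\to M\xrightarrow{\Phi^t}A^s\to E\to0,\qquad E=\operatorname{Ext}^1_A(R^\vee,A). \tag{10.2}$$

**Step 2: $R\to F$ factors through $M$.** This lets us compute the Plücker vector in $M$. Each coordinate of $R\to F$ is an element of $R^\vee$, hence the image of some $v\in A^{r+s}=M^\vee$. The map $R\to M$ is the dual of $A^{r+s}\to R^\vee$, so evaluation at $v$ on $M$ restricts on $R$ to that coordinate. Collecting the coordinates, we get $R\to M\xrightarrow{g}F$.

Define $\mathcal D_M=\mathfrak a_M\beta_M$ for $R\subset M$ as in (5.1). Then $\mathcal D=(\bigwedge^rg)(\mathcal D_M)=\mathfrak a_M\cdot(\bigwedge^rg)(\beta_M)$, and by the uniqueness after (5.1), $\beta$ is, up to a unit, $(\bigwedge^rg)(\beta_M)$. As $\bigwedge^rg$ is $A$-linear, $b$ is at least the order of $\beta_M$.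

**Step 3: $\beta_M\in\mathfrak n^s\bigwedge^rM$.** Let $\rho_1,\dots,\rho_s\in M^\vee$ be the rows of $\Phi^t$, so that $R$ is their common kernel, and let $\omega\in\bigwedge^rM\cong\bigwedge^sM^\vee$ correspond to $\rho_1\wedge\dots\wedge\rho_s$. Over $K$ choose a basis $e_1,\dots,e_{r+s}$ of $M\otimes K$ such that $e_1,\dots,e_r$ is a basis of $R\otimes K$ and $\rho_i$ is the functional dual to $e_{r+i}$. A change of basis alters the identification $\bigwedge^s(M\otimes K)^\vee\cong\bigwedge^r(M\otimes K)$ only by a scalar, so $\omega$ is a nonzero multiple of $e_1\wedge\dots\wedge e_r$: it spans the line $\bigwedge^r(R\otimes K)$. In the original basis its coordinates are, up to sign, the $s\times s$ minors of $\Phi$, which lie in $\mathfrak n^s$.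

By (10.1) $R^\vee=\operatorname{coker}\Phi$ has maximal depth, hence is free, at every prime of height $\le2$. There $\Phi$ is split injective, and some $s\times s$ minor is a unit. So the ideal of these minors is $A$ or has height $\ge3$, and the coordinates of $\omega$ have greatest common divisor $1$. Write $\beta_M=\frac uv\omega$ in lowest terms. The coordinates of $\beta_M$ lie in $A$, so $v$ divides all coordinates of $\omega$ and is a unit. Therefore $\beta_M\in A\omega\subset\mathfrak n^s\bigwedge^rM$, and by Proposition 1
$$e_1^*(Q)\ge b\ge s. \tag{10.3}$$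

**Step 4: identify $s$.** Since $R^\vee$ is free at primes of height $\le2$ and $\dim A=3$, $E$ has finite length. Let $N=\operatorname{im}\Phi^t$. As $A$ has depth $3$, the sequences $0\to R\to M\to N\to0$ and $0\to N\to A^s\to E\to0$ give
$$H^2_{\mathfrak m}(R)=H^2_{\mathfrak n}(R)\cong H^1_{\mathfrak n}(N)\cong H^0_{\mathfrak n}(E)=E .$$
The isomorphisms are $A$-linear, and $Q=\mathfrak nR$, so $H^2_{\mathfrak m}(R)/QH^2_{\mathfrak m}(R)\cong E/\mathfrak nE$. As $E=\operatorname{coker}\Phi^t$ and $\Phi$ has entries in $\mathfrak n$, $E/\mathfrak nE\cong k^s$. So $s=\ell(H^2_{\mathfrak m}(R)/QH^2_{\mathfrak m}(R))$, and (10.3) is the claim. $\blacksquare$
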